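\title{Non-uniqueness of univalent harmonic mappings with prescribed dilatation}

\begin{abstract}
Let $U$ be the unit disk and let $a$ be analytic on $U$ with $|a|<1$. A known theorem provides, for every bounded simply connected domain $\Omega$ with locally connected boundary and every $w_0\in\Omega$, a univalent solution $f$ of $\overline{f_{\overline z}}=a f_z$ with $f(0)=w_0$, $f_z(0)>0$ and $f(U)\subset\Omega$, whose boundary values lie on $\partial\Omega$ off a countable set and whose cluster sets at boundary points are line segments. We show that these properties do not determine $f$. For an explicit Blaschke product $a$ of degree $4$ there are a polygonal Jordan domain $\Omega$ and two such solutions, one onto $\Omega$ and one onto the interior of a convex hexagon, properly contained in $\Omega$. For another Blaschke product of degree $4$ and a suitable Jordan domain there is a one-parameter family of pairwise distinct solutions.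
\end{abstract}

\section{The question and the answer}

\subsection*{The question}

Let $U$ be the open unit disk and $H(U)$ the set of functions analytic on $U$. A sense-preserving harmonic mapping $f=h+\overline g$ on $U$, with $h,g$ analytic, has second dilatation $a=g'/h'\in H(U)$ with $|a|<1$. Since $f_z=h'$ and $f_{\overline z}=\overline{g'}$, such mappings are exactly the solutions of the elliptic equation
\begin{equation}\label{eq:pde}
\overline{f_{\overline z}(z)}=a(z)\,f_z(z),\qquad a\in H(U),\quad |a|<1\text{ on }U .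
\end{equation}
For $a\equiv0$ the solutions are the analytic functions, and the natural existence and uniqueness statement for univalent solutions is the Riemann mapping theorem. For general $a$ the following existence theorem is known; it is Theorem 2.9 in the numbering of \cite{P}.

\begin{theorem}[known]\label{thm:exist}
Let $\Omega\subset\mathbb C$ be a bounded simply connected domain whose boundary is locally connected, let $a\in H(U)$ with $|a|<1$ on $U$, and let $w_0\in\Omega$. Then \eqref{eq:pde} has a univalent solution $f$ with the following properties.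
\begin{itemize}
\item[(i)] $f(0)=w_0$, $f_z(0)>0$ and $f(U)\subset\Omega$.
\item[(ii)] There is a countable set $E\subset\partial U$ such that the unrestricted limits $f^*(e^{it})=\lim_{z\to e^{it}}f(z)$ exist on $\partial U\setminus E$ and lie on $\partial\Omega$.
\item[(iii)] The functions $f^*_-(e^{it})=\operatorname{ess\,lim}_{s\uparrow t}f^*(e^{is})$ and $f^*_+(e^{it})=\operatorname{ess\,lim}_{s\downarrow t}f^*(e^{is})$ exist on $\partial U$.
\item[(iv)] The cluster set of $f$ at $e^{it}$ is the line segment from $f^*_-(e^{it})$ to $f^*_+(e^{it})$.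
\end{itemize}
\end{theorem}

Open problem 2.5 of \cite{P} asks to prove or disprove uniqueness: \emph{is there, for every triple $(\Omega,a,w_0)$ as in Theorem~\ref{thm:exist}, exactly one univalent solution of \eqref{eq:pde} with properties \textup{(i)--(iv)}?}

Two facts suggest the answer ``yes''. First, it is correct for $a\equiv0$. Indeed, suppose that $f^*_-\ne f^*_+$ at some $\zeta\in\partial U$. As $f$ is the Poisson integral of the bounded function $f^*$, near $\zeta$ it equals $f^*_-(\zeta)+(f^*_+(\zeta)-f^*_-(\zeta))\varpi$ up to $o(1)$, where $\varpi$ is the Poisson integral of the indicator function of the half circle that starts at $\zeta$ and runs counterclockwise. Blowing up at $\zeta$, we would obtain a nonconstant analytic function on a half plane with values on a line, which is impossible. So by (iii) and (iv) every cluster set is a single point and $f$ extends continuously to $\overline U$. By (ii) and continuity $f(\partial U)\subset\partial\Omega$. Hence $f:U\to\Omega$ is proper, so $f(U)$ is open and closed in $\Omega$,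 that is, $f(U)=\Omega$, and $f$ is the normalized Riemann map. Second, it is known that if $\partial\Omega$ is smooth enough and $f$, $F$ both satisfy (i)--(iv) with $f_z(0)=F_z(0)$, then $f=F$. Nevertheless, the answer is ``no''.

\begin{theorem}\label{thm:A}
Let
\[
a(z)=\frac{z(2z^3+i)}{2-iz^3},
\]
a Blaschke product of degree $4$, and let $w_0=0$. There is a simple closed polygon with interior $\Omega\ni0$ such that \eqref{eq:pde} has two distinct univalent solutions with properties \textup{(i)--(iv)}. One maps $U$ onto $\Omega$. The other maps $U$ onto the interior of a convex hexagon, which is a proper subset of $\Omega$; all six vertices of the hexagon lie on $\partial\Omega$.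
\end{theorem}

\begin{theorem}\label{thm:B}
There are a Blaschke product $a$ of degree $4$ and a bounded Jordan domain $\Omega\ni0$ such that, for $w_0=0$, there is a family $F_s$ $(0\le s\le s_1$, $s_1>0)$ of pairwise distinct univalent solutions of \eqref{eq:pde} with properties \textup{(i)--(iv)}.
\end{theorem}

Theorem~\ref{thm:A} settles the problem; Theorem~\ref{thm:B} is a strengthening that is not needed for this.

\subsection*{The idea}

When $|a|=1$ on $\partial U$, solutions of \eqref{eq:pde} may have step functions as boundary values. If the values of the step function are the successive vertices of a simple polygon, then $f$ maps $U$ onto the interior of that polygon, and the boundary values, off the finite set of jumps, are only the \emph{vertices}; at a jump the cluster set is a side. Apart from the normalization at $0$, conditions (i)--(iv) therefore demand only that the image be contained in $\Omega$ and that the vertices lie on $\partial\Omega$; the sides may run through $\Omega$. Example~\ref{ex:triangle} shows this for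 an equilateral triangle inscribed in a disk.

So it suffices to find, for one $a$, two polygons $H$ and $T$ with the following properties: $H$ lies inside $T$; every vertex of $H$ is also a vertex of $T$; both are images of maps with dilatation $a$, with value $0$ at $0$ and with the same argument of $f_z(0)$. Then $\Omega$ is the interior of $T$. We take a convex hexagon for $H$ and obtain $T$ by erecting a thin triangle, a ``tent'', over each side of $H$. A threefold rotational symmetry makes $f(0)=0$ automatic, leaves two kinds of tents, each with an apex that can be chosen freely in the plane, and reduces the requirement ``same $a$, same argument of $f_z(0)$'' to two real equations. There are four real parameters for two equations; the work is to see that the equations can be solved with all tents pointing outward. To first order in the size of the tents the equations ask that two explicit slopes be equal, and the intermediate value theorem does this. For Theorem~\ref{thm:B} we let the apexes move along a curve, in directions such that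 no tent of one polygon swallows an apex of another.

Section~\ref{sec:step} treats step functions in general, Section~\ref{sec:three} the symmetric family and the hexagon, Section~\ref{sec:first} the first-order effect of moving a corner, and Section~\ref{sec:tents} the tents. The two theorems are proved in Sections~\ref{sec:A} and~\ref{sec:B}.

\section{Step functions as boundary values}\label{sec:step}

Fix $n\ge3$, numbers $t_1<\dots<t_n<t_{n+1}=t_1+2\pi$, points $\zeta_k=e^{it_k}$ and complex numbers $b_1,\dots,b_n$, $b_0=b_n$. Let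
\[
f^*(e^{it})=b_k\quad(t_k<t<t_{k+1}),\qquad e_k=b_k-b_{k-1},
\]
and let $f=h+\overline g$, $g(0)=0$, be the Poisson integral of $f^*$. Summation by parts gives the Fourier coefficients of $f^*$ for $\nu\ne0$:
\[
c_\nu=\frac1{2\pi}\sum_{k=1}^n b_k\,\frac{\zeta_{k+1}^{-\nu}-\zeta_k^{-\nu}}{-i\nu}=\frac1{2\pi i\nu}\sum_{k=1}^n e_k\zeta_k^{-\nu}.
\]
Since $h'=\sum_{\nu\ge1}\nu c_\nu z^{\nu-1}$, $g'=\sum_{\nu\ge1}\nu\overline{c_{-\nu}}z^{\nu-1}$ and $\sum_{\nu\ge1}\zeta^{-\nu}z^{\nu-1}=1/(\zeta-z)$,
\begin{equation}\label{eq:hg}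
h'(z)=\frac1{2\pi i}\sum_{k=1}^{n}\frac{e_k}{\zeta_k-z},\qquad g'(z)=\frac1{2\pi i}\sum_{k=1}^{n}\frac{\overline{e_k}}{\zeta_k-z}.
\end{equation}
If $g'=ah'$ with $a$ analytic near $\zeta_k$, then comparing the poles at $\zeta_k$ yields
\begin{equation}\label{eq:dir}
\overline{e_k}=a(\zeta_k)\,e_k .
\end{equation}
Thus the place of a jump determines its direction up to a real factor. This simple rule governs everything below.

\begin{lemma}\label{lem:univ}
Suppose that $g'=ah'$ with $a\in H(U)$, $|a|<1$ on $U$, that $h'\not\equiv0$, and that the closed polygon $\Gamma$ with successive vertices $b_1,\dots,b_n$ is simple. Then $f$ is univalent and maps $U$ onto the interior of $\Gamma$. The unrestricted limit of $f$ is $b_k$ at each point of the open arc $t_k<t<t_{k+1}$, and the cluster set of $f$ at $\zeta_k$ is the segment $[b_{k-1},b_k]$.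
\end{lemma}

\begin{proof}
\emph{Boundary behavior.} The Poisson integral of a bounded function has the unrestricted limit $f^*(\zeta)$ at every continuity point $\zeta$ of $f^*$; on compact subarcs of the open arcs the convergence is uniform. At the jump $\zeta_k$ let $I_k$ be the half circle that starts at $\zeta_k$ and runs counterclockwise, and let $\varpi_k$ be the Poisson integral of its indicator function $1_{I_k}$. The function $f^*-e_k1_{I_k}$ equals $b_{k-1}$ on both sides of $\zeta_k$ near $\zeta_k$, so
\begin{equation}\label{eq:jump}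
f(z)=b_{k-1}+e_k\varpi_k(z)+o(1)\quad(z\to\zeta_k),\qquad 0<\varpi_k<1 .
\end{equation}
For small $r>0$ the set $U\cap B(\zeta_k,r)$ is convex, so its image under $\varpi_k$ is an interval in $(0,1)$. Since $\varpi_k$ has boundary limits $0$ and $1$ on the two sides of $\zeta_k$, this interval is $(0,1)$. Hence the cluster set of $\varpi_k$ at $\zeta_k$ is $[0,1]$, and that of $f$ is $[b_{k-1},b_k]$.

\emph{Winding numbers.} Let $w\notin\Gamma$ and $d=\operatorname{dist}(w,\Gamma)>0$. Let $N_k$ be the open $\frac d2$-neighborhood of $[b_{k-1},b_k]$; it is convex and omits $w$. By \eqref{eq:jump} there are $\delta>0$, so small that the intervals $[t_k-\delta,t_k+\delta]$ are disjoint modulo $2\pi$, and $\rho_0<1$ such that $f(\rho e^{it})\in N_k$ for $|t-t_k|\le\delta$ and $\rho_0<\rho<1$. After increasing $\rho_0$ we also have $|f(\rho e^{it})-b_k|<\frac d2$ for $t_k+\delta\le t\le t_{k+1}-\delta$. Let $\gamma(t)=b_k$ on $[t_k+\delta,t_{k+1}-\delta]$ and let $\gamma$ be affine from $b_{k-1}$ to $b_k$ on $[t_k-\delta,t_k+\delta]$, so that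 $\gamma$ parametrizes $\Gamma$. The homotopy $(1-\kappa)f(\rho e^{it})+\kappa\gamma(t)$, $0\le\kappa\le1$, stays in $N_k$ for $|t-t_k|\le\delta$ and in the disk $B(b_k,\frac d2)$ on the remaining intervals. So it avoids $w$, and for $\rho_0<\rho<1$ the winding number of $t\mapsto f(\rho e^{it})$ about $w$ is that of $\Gamma$: it is $0$ if $w$ is outside $\Gamma$, and a constant value $1$ or $-1$ if $w$ is inside.

\emph{Counting.} Let $z_0\in U$. As $h'\not\equiv0$, we have $h(z)-h(z_0)=c(z-z_0)^p(1+o(1))$ with $c\neq0$, $p\ge1$. From $g'=ah'$ we get $g(z)-g(z_0)=a(z_0)c(z-z_0)^p+o(|z-z_0|^p)$. Hence on small circles about $z_0$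
\[
|f(z)-f(z_0)-c(z-z_0)^p|\le(|a(z_0)|+o(1))\,|c|\,|z-z_0|^p<|c(z-z_0)^p| ,
\]
since $|a(z_0)|<1$. So $z_0$ is an isolated zero of $f-f(z_0)$ of index $p\ge1$. The image under $f$ of a small circle about $z_0$ then has winding number $p\ge1$ also about every $w$ sufficiently close to $f(z_0)$, so such $w$ are attained near $z_0$: $f$ is open.

For $w\notin\Gamma$ the set $f^{-1}(w)$ is compact in $U$, because all cluster values of $f$ at $\partial U$ lie on $\Gamma$. Its points are isolated, so it is finite, and the winding number found above is the number of preimages of $w$, counted with their positive indices. Points outside $\Gamma$ therefore have no preimage. For points inside, the value $-1$ is impossible, so it is $+1$ and each has exactly one preimage. Finally, if $f(z_0)\in\Gamma$ for some $z_0\in U$, openness would give preimages of outside points. So $f$ is a bijection of $U$ onto the interior of $\Gamma$.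
\end{proof}

\begin{corollary}\label{cor:vertices}
Let $f$ be as in Lemma~\textup{\ref{lem:univ}}, with $f(0)=w_0$ and $f_z(0)>0$. If $\Omega$ is a bounded Jordan domain that contains the interior of $\Gamma$ and all vertices $b_k$ lie on $\partial\Omega$, then $f$ is a univalent solution of \eqref{eq:pde} with properties \textup{(i)--(iv)} for $(\Omega,a,w_0)$.
\end{corollary}

\begin{proof}
A bounded Jordan domain is simply connected with locally connected boundary. (i) holds since $f(U)$ is the interior of $\Gamma$; in particular $w_0=f(0)\in\Omega$. (ii) holds with $E=\{\zeta_1,\dots,\zeta_n\}$, the limits being vertices. (iii) holds because $f^*$ is a step function. By Lemma~\ref{lem:univ} the cluster set at $\zeta_k$ is the segment between the one-sided limits $b_{k-1}$ and $b_k$, and elsewhere it is a single point; this is (iv).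
\end{proof}

\begin{example}\label{ex:triangle}
Let $\omega=e^{2\pi i/3}$ and $f^*(e^{it})=\omega^k$ for $|t-\frac{2\pi k}3|<\frac\pi3$, $k=0,1,2$. The jumps are $e_k=\omega^k(1-\overline\omega)=\sqrt3\,e^{i\pi/6}\omega^k$ at $\zeta_k=e^{-i\pi/3}\omega^k$. Keeping in \eqref{eq:hg} only the powers that survive summation over $k$, we get
\[
h'=\frac{3\sqrt3\,e^{i\pi/6}}{2\pi i}\cdot\frac{\zeta_0^2}{\zeta_0^3-z^3}=\frac{3\sqrt3}{2\pi}\cdot\frac1{1+z^3},\qquad
g'=\frac{3\sqrt3\,e^{-i\pi/6}}{2\pi i}\cdot\frac{z\,\zeta_0}{\zeta_0^3-z^3}=\frac{3\sqrt3}{2\pi}\cdot\frac z{1+z^3},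
\]
because $\zeta_0=e^{-i\pi/3}$ and $\zeta_0^3=-1$. So $a(z)=z$, $f(0)=0$, $f_z(0)>0$, and $f$ maps $U$ onto the open triangle with vertices $1,\omega,\omega^2$. By Corollary~\ref{cor:vertices} it has properties (i)--(iv) for $\Omega=U$, $a(z)=z$, $w_0=0$, although $f(U)\ne\Omega$. The same $f$ serves for \emph{every} bounded Jordan domain $\Omega$ that contains the open triangle and has its three vertices on the boundary.
\end{example}

\section{A threefold symmetric family and the hexagon}\label{sec:three}

Throughout, $\omega=e^{2\pi i/3}$, $[A,B]=\operatorname{Im}(\overline AB)$ for $A,B\in\mathbb C$, and $x$ is real with $|x|<1$. The number $[A,B]$ is positive exactly when $B$ has argument in $(0,\pi)$ relative to $A$. We work with the Blaschke product of degree $4$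
\[
a_x(z)=z\,\frac{z^3-x}{1-xz^3}
\]
and the curve
\[
D(t)=e^{it}\,\overline{(e^{3it}-x)}=e^{-2it}-xe^{it},\qquad D(t+\tfrac{2\pi}3)=\omega D(t).
\]
Since $D=e^{-2it}(1-xe^{3it})$ and $\overline D=e^{-it}(e^{3it}-x)$, we have $\overline{D(t)}=a_x(e^{it})D(t)$. By \eqref{eq:dir}, a map with step boundary values and dilatation $a_x$ can jump at $e^{it}$ only by a real multiple of $D(t)$. There is a further condition. By \eqref{eq:hg}, $h'$ and $g'$ are rational functions with poles only on $\partial U$, so $g'=a_xh'$ holds in the whole plane, and for $x\ne0$ the function $h'$ must vanish at the finite poles of $a_x$. For symmetric step functions this becomes the single equation $\sum r_k=0$ of the next lemma.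

\begin{lemma}\label{lem:sym}
Let $t_1<\dots<t_m<t_1+\frac{2\pi}3$ and let $r_1,\dots,r_m$ be nonzero real numbers with $\sum_{k=1}^mr_k=0$. Put $e_k=r_kD(t_k)$ and extend by $t_{k+m}=t_k+\frac{2\pi}3$, $e_{k+m}=\omega e_k$. Let $b_0=\bigl(\sum_{k=1}^me_k\bigr)/(\omega-1)$ and $b_k-b_{k-1}=e_k$, so that $b_m=\omega b_0$ and $b_{k+m}=\omega b_k$. Let $f=h+\overline g$ be the Poisson integral of the step function equal to $b_k$ on $t_k<t<t_{k+1}$, $1\le k\le3m$. Then $f(0)=0$, $g'=a_xh'$, $h'\not\equiv0$ and
\begin{equation}\label{eq:fz0}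
f_z(0)=\frac3{2\pi i}\sum_{k=1}^mr_ke^{-3it_k}.
\end{equation}
\end{lemma}

\begin{proof}
$f(0)=0$ because $f^*(e^{i(t+2\pi/3)})=\omega f^*(e^{it})$. Put $\zeta_k=e^{it_k}$, $X_k=\zeta_k^3$. Expanding in powers of $z$ gives, for $|\zeta|=1$,
\[
\sum_{j=0}^2\frac{\omega^j}{\zeta\omega^j-z}=\frac{3\zeta^2}{\zeta^3-z^3},\qquad
\sum_{j=0}^2\frac{\omega^{-j}}{\zeta\omega^j-z}=\frac{3z\zeta}{\zeta^3-z^3}.
\]
Also $e_k\zeta_k^2=r_k(1-xX_k)$ and $\overline{e_k}\zeta_k=r_k(X_k-x)$. Summing \eqref{eq:hg} over the orbits $(\zeta_k\omega^j,e_k\omega^j)$,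
\[
h'=\frac3{2\pi i}\sum_{k=1}^m\frac{r_k(1-xX_k)}{X_k-z^3},\qquad g'=\frac{3z}{2\pi i}\sum_{k=1}^m\frac{r_k(X_k-x)}{X_k-z^3}.
\]
Write $1-xX_k=(1-xz^3)-x(X_k-z^3)$ and $X_k-x=(z^3-x)+(X_k-z^3)$. The second terms contribute multiples of $\sum r_k=0$. Hence
\[
h'=(1-xz^3)K(z^3),\qquad g'=z(z^3-x)K(z^3),\qquad K(X)=\frac3{2\pi i}\sum_{k=1}^m\frac{r_k}{X_k-X},
\]
and $g'=a_xh'$. The $X_k$ are distinct, since the $t_k$ lie in an interval of length less than $\frac{2\pi}3$, and the $r_k$ are nonzero; so $K\not\equiv0$. Finally $f_z(0)=h'(0)=K(0)$.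
\end{proof}

We call $\sum r_k$ the \emph{mass} and $\sum r_ke^{-3it_k}$ the \emph{moment} of the chain of edges $r_1D(t_1),\dots,r_mD(t_m)$, and $t_k$ the \emph{parameter} and $r_k$ the \emph{coefficient} of the edge $r_kD(t_k)$. Replacing an edge $r_kD(t_k)$ by its rotation $r_kD(t_k+\frac{2\pi}3)$ changes neither mass nor moment. To obtain a map with dilatation $a_x$ we make the mass $0$; the moment then determines $f_z(0)$.

\subsection*{How $D$ turns}

We have $D=e^{it}(e^{-3it}-x)$, $D'=-ie^{it}(2e^{-3it}+x)$, $D''=e^{it}(-4e^{-3it}+x)$, and therefore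
\begin{equation}\label{eq:brackets}
\begin{aligned}
[D,D']&=-(2-x^2-x\cos3t)<0,\\
[D,D'']&=-3x\sin3t,\\
[D',D'']&=-(8-x^2+2x\cos3t)<0 .
\end{aligned}
\end{equation}
So $D,D'\ne0$, and $\arg D$ and $\arg D'$ are strictly decreasing. Since $D=e^{-2it}(1-xe^{3it})$ and $D'=-ie^{-2it}(2+xe^{3it})$, each of them decreases by exactly $\frac{4\pi}3$ over any interval of length $\frac{2\pi}3$.

\subsection*{The hexagon}

With $m=1$ the mass cannot vanish. The smallest case is $m=2$ with $r_2=-r_1$: a hexagon. We fix once and for all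
\[
t_1=-\tfrac{5\pi}{18},\qquad t_2=-\tfrac\pi{18},\qquad\text{so that}\quad e^{-3it_1}=e^{5\pi i/6},\quad e^{-3it_2}=e^{\pi i/6},\quad t_2-t_1=\tfrac{2\pi}9 .
\]
The two numbers $e^{-3it_j}$ have the same imaginary part, which makes the moment of the hexagon real. Let $\Delta=\arg D(t_1)-\arg D(t_2)>0$ (continuous branch on $[t_1,t_2]$) and assume
\begin{equation}\label{eq:Delta}
\tfrac\pi3<\Delta<\pi .
\end{equation}
Put $\theta_2^*=t_2-t_1$ and $\theta_1^*=\frac{2\pi}3-(t_2-t_1)$. Over $[t_2-\theta_2^*,t_2]=[t_1,t_2]$ the argument of $D$ decreases by $\Delta$, and over $[t_1-\theta_1^*,t_1]=[t_2-\frac{2\pi}3,t_1]$ by $\frac{4\pi}3-\Delta$. By \eqref{eq:Delta} both are less than $\pi$, so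
\begin{equation}\label{eq:ccw}
[D(t_j),D(t_j-\theta)]>0\qquad(0<\theta\le\theta_j^*,\ j=1,2).
\end{equation}

\begin{lemma}\label{lem:hex}
Assume \eqref{eq:Delta}. Apply Lemma~\textup{\ref{lem:sym}} with $m=2$, the parameters $t_1,t_2$ and $r_1=1$, $r_2=-1$, and write $q_0=b_0$, $q_1=b_1=q_0+D(t_1)$, so that $\omega q_0=q_1-D(t_2)$. Then the points $V_{2k}=\omega^kq_0$, $V_{2k+1}=\omega^kq_1$ are, in positive order, the vertices of a closed strictly convex hexagon $H$, and the corresponding $f_H$ maps $U$ univalently onto the interior of $H$. In particular $0=f_H(0)\in\operatorname{int}H$. The moment is $S_H=e^{-3it_1}-e^{-3it_2}=-\sqrt3$.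
\end{lemma}

\begin{proof}
At $V_1$ the polygon turns from the direction of $D(t_1)$ to that of $-D(t_2)$, that is, by $\pi-\Delta$ modulo $2\pi$. At $V_2$ it turns from $-D(t_2)$ to $\omega D(t_1)$, by $\frac{2\pi}3-\pi+\Delta=\Delta-\frac\pi3$ modulo $2\pi$. By \eqref{eq:Delta} both angles lie in $(0,\pi)$; their sum is $\frac{2\pi}3$. By symmetry all turns are to the left and add up to $2\pi$, and a closed polygon with this property is the positively oriented boundary of a strictly convex polygon. Lemma~\ref{lem:univ} applies. The rest is immediate.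
\end{proof}

\section{First-order effect of moving a corner}\label{sec:first}

We shall change polygons by moving corners, so that one adjacent edge gains a small vector and the other loses it. We need the resulting change of mass and moment.

Since $D(t),D'(t)$ are linearly independent over $\mathbb R$, every $e\in\mathbb C$ can be written uniquely as $e=\alpha D(t)+\beta D'(t)$ with real $\alpha,\beta$. Put
\[
\mu_t(e)=\alpha,\qquad \kappa_t(e)=(\alpha-3i\beta)e^{-3it}.
\]
If $r_*\ne0$, the map $(r,\tau)\mapsto rD(\tau)$ is a local real-analytic diffeomorphism at $(r_*,t)$, with derivative $(\delta r,\delta\tau)\mapsto\delta r\,D(t)+r_*\delta\tau\,D'(t)$. So if the edge $r_*D(t)$ is changed by a small vector $e$, the new edge is again of the form $rD(\tau)$, with $r-r_*=\mu_t(e)+O(|e|^2)$ and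
\begin{equation}\label{eq:var}
re^{-3i\tau}-r_*e^{-3it}=\kappa_t(e)+O(|e|^2),
\end{equation}
because $\delta(re^{-3i\tau})=(\delta r-3ir_*\delta\tau)e^{-3it}$.

Now suppose that a vector $\xi D(s)$, $\xi$ real and small, is \emph{transferred} from an edge with parameter $t$ and nonzero coefficient to an edge with parameter $s$: the first edge loses it, the second gains it. The second edge keeps its parameter and its coefficient grows by exactly $\xi$. So the mass changes by $\xi G(t,s)+O(\xi^2)$ and the moment by $\xi L(t,s)+O(\xi^2)$, where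
\begin{equation}\label{eq:GL}
G(t,s)=1-\mu_t(D(s)),\qquad L(t,s)=e^{-3is}-\kappa_t(D(s)).
\end{equation}
This remains true if the second edge has coefficient $0$ before the transfer, that is, if it is newly created. Where $G\ne0$ we also put $\chi(t,s)=L(t,s)/G(t,s)$, the change of moment per unit change of mass. All three functions are invariant under $(t,s)\mapsto(t+\frac{2\pi}3,s+\frac{2\pi}3)$. Explicitly, if $D(s)=\mu D(t)+\nu D'(t)$, then
\begin{equation}\label{eq:munu}
\mu=\frac{[D(s),D'(t)]}{[D(t),D'(t)]},\quad \nu=\frac{[D(t),D(s)]}{[D(t),D'(t)]},\quad G=1-\mu,\quad L=e^{-3is}-(\mu-3i\nu)e^{-3it}.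
\end{equation}

\subsection*{The limit $s\to t$}

Let $s=t+\eta$ and $D''=\alpha D+\beta D'$, so that $\alpha=-[D',D'']/[D,D']<0$ and $\beta=[D,D'']/[D,D']$. By Taylor's formula $\mu=1+\frac12\alpha\eta^2+O(\eta^3)$ and $\nu=\eta+\frac12\beta\eta^2+O(\eta^3)$. Hence
\[
G=-\tfrac12\alpha\eta^2+O(\eta^3),\qquad L=e^{-3it}\bigl(e^{-3i\eta}-\mu+3i\nu\bigr)=\tfrac12\eta^2e^{-3it}(-9-\alpha+3i\beta)+O(\eta^3).
\]
With $c=\cos3t$, formulas \eqref{eq:brackets} give
\[
-\alpha=\frac{8-x^2+2xc}{2-x^2-xc},\qquad -9-\alpha+3i\beta=\frac{-10+8x^2+11xc+9ix\sin3t}{2-x^2-xc},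
\]
and $11c+9i\sin3t=10e^{3it}+e^{-3it}$. Therefore, as $s\to t$,
\begin{equation}\label{eq:chi0}
\chi(t,s)\to\chi_0(t)=-\frac{(10-8x^2)e^{-3it}-10x-xe^{-6it}}{8-x^2+2x\cos3t}.
\end{equation}
At our two parameters $\operatorname{Im}e^{-3it_j}=\frac12$, while $\operatorname{Im}e^{-6it_j}$ and $\cos3t_j$ are both $\frac{\sqrt3}2$ for $j=2$ and both $-\frac{\sqrt3}2$ for $j=1$. Thus
\[
\operatorname{Im}\chi_0(t_2)=-\frac12\cdot\frac{10-8x^2-\sqrt3x}{8-x^2+\sqrt3x},\qquad
\operatorname{Im}\chi_0(t_1)=-\frac12\cdot\frac{10-8x^2+\sqrt3x}{8-x^2-\sqrt3x},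
\]
and, since $(u+y)(v+y)-(u-y)(v-y)=2y(u+v)$ with $u=10-8x^2$, $v=8-x^2$, $y=\sqrt3x$,
\begin{equation}\label{eq:diff0}
\operatorname{Im}\bigl(\chi_0(t_2)-\chi_0(t_1)\bigr)=\frac{9\sqrt3\,x(2-x^2)}{(8-x^2)^2-3x^2}.
\end{equation}
This is positive for $0<x<1$ and vanishes for $x=0$. Here the perturbation of $z^4$ to $a_x$ pays off.

\section{Tents over a convex polygon}\label{sec:tents}

\subsection*{Geometry}

Let $H$ be a closed strictly convex hexagon with vertices $V_0,\dots,V_5$ in positive order (indices modulo $6$), let $E_i=[V_i,V_{i+1}]$, and let $l_i(w)=-[V_{i+1}-V_i,w-V_i]$. This affine function vanishes on the line through $E_i$ and is negative on $H\setminus E_i$. A \emph{tent} over $E_i$ with apex $P_i$, where $l_i(P_i)>0$, is the triangle $\Delta_i=\operatorname{conv}(V_i,P_i,V_{i+1})$. We shall place $P_i$ close to $V_i$; see Figure~\ref{fig:tents}.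

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (1.73,-1)--(1.73,1)--(0,2)--(-1.73,1)--(-1.73,-1)--(0,-2)--cycle;
\draw[dashed] (1.73,-1)--(1.73,1)--(0,2)--(-1.73,1)--(-1.73,-1)--(0,-2)--cycle;
\draw[thick] (1.73,-1)--(2.18,-1.1)--(1.73,1)--(2.08,1.35)--(0,2)--(-0.137,2.438)--(-1.73,1)--(-2.209,1.126)--(-1.73,-1)--(-2.043,-1.338)--(0,-2)--(0.129,-2.476)--cycle;
\node[left] at (1.7,-0.9) {$V_0$};
\node[left] at (1.7,0.85) {$V_1$};
\node[below] at (0,1.95) {$V_2$};
\node[right] at (2.18,-1.1) {$P_0$};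
\node[right] at (2.08,1.35) {$P_1$};
\node[above] at (-0.137,2.438) {$P_2$};
\node at (0,0) {$H$};
\end{tikzpicture}
\caption{Schematic picture, not to scale. A hexagon $H$ (shaded) with a tent over each of its sides; the thick line is the dodecagon $T$ with vertices $V_0,P_0,V_1,P_1,\dots,V_5,P_5$. The whole picture is invariant under rotation by $2\pi/3$. All vertices of $H$ are vertices of $T$, whereas the sides of $H$ (dashed) run inside $T$.}
\label{fig:tents}
\end{figure}

\begin{lemma}\label{lem:tents}
There is $\eta_0>0$, depending only on $H$, such that for all tents with $|P_i-V_i|<\eta_0$: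
\begin{itemize}
\item[(a)] $\Delta_i\cap H=E_i$;
\item[(b)] if $\Delta_i$ and $\Delta'_k$ are two such tents over different edges $E_i,E_k$, then $\Delta_i\cap\Delta'_k=E_i\cap E_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds for every tent, since $l_i>0$ on $\Delta_i\setminus E_i$ and $l_i\le0$ on $H$. For (b), choose $\eta_0$ smaller than half the distance of any two disjoint edges, and so small that, for every $i$, $|P-V_i|<\eta_0$ implies $l_{i+1}(P)<0$; this is possible as $l_{i+1}(V_i)<0$. Every point of $\Delta_i$ has distance less than $\eta_0$ from $E_i$, so tents over disjoint edges are disjoint. If the edges are adjacent, we may assume $k=i+1$, since the statement is symmetric in the two tents. On $\Delta'_{i+1}$ we have $l_{i+1}\ge0$. At the vertices $V_i,P_i$ of $\Delta_i$ we have $l_{i+1}<0$, and $l_{i+1}(V_{i+1})=0$. So $\Delta_i\cap\Delta'_{i+1}=\{V_{i+1}\}$.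
\end{proof}

That (b) compares tents from two different choices of apexes will matter for Theorem~\ref{thm:B}. There we also need caps more general than triangles.

\begin{lemma}\label{lem:glue}
For each $i$ let $d_i$ be a vector with $l_i(V_i+d_i)>0$ and let $\varphi_i:E_i\to[0,\infty)$ be continuous, zero at the endpoints and positive at all other points of $E_i$. Assume that the caps $Q_i=\{e+td_i:e\in E_i,\ 0\le t\le\varphi_i(e)\}$ satisfy $Q_i\cap Q_k=E_i\cap E_k$ for $i\ne k$. Then the six arcs $A_i=\{e+\varphi_i(e)d_i:e\in E_i\}$ form a Jordan curve $J$ with interior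
\[
O=\operatorname{int}H\cup\bigcup_iQ_i^\circ,\qquad Q_i^\circ=\{e+td_i:\ e\in\operatorname{relint}E_i,\ 0\le t<\varphi_i(e)\},
\]
and $\overline O=H\cup\bigcup_iQ_i$.
\end{lemma}

\begin{proof}
The map $(e,t)\mapsto e+td_i$ is injective on $E_i\times\mathbb R$, since $d_i$ is not parallel to $E_i$. So $A_i$ is an arc in $Q_i$ from $V_i$ to $V_{i+1}$, and by assumption different arcs meet only in common endpoints. Hence $J$ is a Jordan curve. Also $Q_i\cap H=E_i$, because $l_i>0$ on $Q_i\setminus E_i$.

The set $O$ is bounded and connected. It is open: near a point of $\operatorname{relint}E_i$ it contains all $e+td_i$ with $|t|$ small, those with $t<0$ lying in $\operatorname{int}H$; at the other points of $Q_i^\circ$ this follows from the continuity of $\varphi_i$.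

The set $O$ is disjoint from $J$. Indeed, let $w\in A_i$. If $w\notin E_i$, then $w\notin H$ and $w\notin Q_k$ for $k\ne i$; moreover $w\notin Q_i^\circ$, because the coordinates of $w$ are $(e,\varphi_i(e))$. If $w\in E_i$, then $w$ is a vertex of $H$, so $w\notin\operatorname{int}H$. If $w$ were in some $Q_k^\circ$, then $w\in Q_k\cap H=E_k$, so $w\in\operatorname{relint}E_k$, which is impossible for a vertex. Thus $w\notin O$ in both cases.

The compact set $H\cup\bigcup Q_i$ is the closure of $O$ and equals $O\cup J$. So $O$ is open, connected, bounded and $\partial O=J$: it is the bounded component of $\mathbb C\setminus J$.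
\end{proof}

A tent is a cap: if $d_i$ is any vector such that $P_i=e_i+\psi_id_i$ with $e_i\in\operatorname{relint}E_i$ and $\psi_i>0$, then $\Delta_i=Q_i$ for the function $\varphi_i$ that is affine on the two parts of $E_i$ and equals $\psi_i$ at $e_i$ and $0$ at the endpoints. We may take $d_i=P_i-o_i$, with $o_i$ the midpoint of $E_i$. So, for tents as in Lemma~\ref{lem:tents}, $V_0P_0V_1P_1\cdots V_5P_5$ is a simple closed polygon whose interior properly contains $\operatorname{int}H$.

\subsection*{The dodecagons}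

Now let $H$ be the hexagon of Lemma~\ref{lem:hex}, so that \eqref{eq:Delta} is assumed. The edge from $V_0$ to $V_1$ is $D(t_1)$, the edge from $V_1$ to $V_2$ is $-D(t_2)$. We replace each jump of $f_H$ by two jumps. Let $0<\theta_j<\theta_j^*$, let $\rho_j>0$ be small, and put
\[
p_0=q_0-\rho_1D(t_1-\theta_1),\qquad p_1=q_1+\rho_2D(t_2-\theta_2),
\]
$P_{2k}=\omega^kp_0$, $P_{2k+1}=\omega^kp_1$. These points lie on the outer side of the edges concerned, since by \eqref{eq:ccw}
\begin{equation}\label{eq:outer}
l_0(p_0)=\rho_1[D(t_1),D(t_1-\theta_1)]>0,\qquad l_1(p_1)=\rho_2[D(t_2),D(t_2-\theta_2)]>0 .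
\end{equation}
So, when $\rho_1,\rho_2$ are small, they are the apexes of tents as in Lemma~\ref{lem:tents}, and $T=V_0P_0V_1P_1\cdots V_5P_5$ is a simple polygon.

The vectors $q_1-p_0=D(t_1)+\rho_1D(t_1-\theta_1)$ and $-(\omega q_0-p_1)=D(t_2)+\rho_2D(t_2-\theta_2)$ are close to $D(t_1)$ and $D(t_2)$. Hence there are unique $(r_j,\tau_j)$ near $(1,t_j)$, analytic in $(\rho_j,\theta_j)$ and equal to $(1,t_j)$ at $\rho_j=0$, with
\begin{equation}\label{eq:rtau}
D(t_j)+\rho_jD(t_j-\theta_j)=r_jD(\tau_j),\qquad j=1,2 .
\end{equation}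
The edges of the chain $q_0\to p_0\to q_1\to p_1\to\omega q_0$ are then
\begin{equation}\label{eq:chain}
-\rho_1D(t_1-\theta_1),\qquad r_1D(\tau_1),\qquad \rho_2D(t_2-\theta_2),\qquad -r_2D(\tau_2).
\end{equation}
If $\theta_j$ stays in a compact subset of $(0,\theta_j^*)$, then for all sufficiently small $\rho_j$ their parameters satisfy
\begin{equation}\label{eq:order}
t_1-\theta_1<\tau_1<t_2-\theta_2<\tau_2<t_1-\theta_1+\tfrac{2\pi}3 ,
\end{equation}
because $\theta_2<t_2-t_1$ and $\theta_1<\frac{2\pi}3-(t_2-t_1)$. So $T$ is a polygon as in Lemma~\ref{lem:sym} with $m=4$ and $b_0=q_0$, \emph{provided its mass vanishes}. Put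
\[
g_j=1+\rho_j-r_j,\qquad \sigma_j=e^{-3it_j}+\rho_je^{-3i(t_j-\theta_j)}-r_je^{-3i\tau_j}.
\]
By \eqref{eq:chain} the mass of $T$ is $r_1-\rho_1+\rho_2-r_2=g_2-g_1$, and its moment is
\begin{equation}\label{eq:ST}
S_T=S_H+\sigma_2-\sigma_1=-\sqrt3+\sigma_2-\sigma_1 .
\end{equation}
The opposite signs come from the opposite coefficients $1$ and $-1$ of the two edges of $H$. By \eqref{eq:rtau}, $r_jD(\tau_j)$ arises from $D(t_j)$ by adding $\rho_jD(t_j-\theta_j)$. So \eqref{eq:var} and \eqref{eq:GL} give $g_j=\sigma_j=0$ at $\rho_j=0$ and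
\begin{equation}\label{eq:deriv}
\partial_\rho g_j\big|_{\rho_j=0}=G(t_j,t_j-\theta_j),\qquad \partial_\rho\sigma_j\big|_{\rho_j=0}=L(t_j,t_j-\theta_j).
\end{equation}

We need $g_1=g_2$, and for $\arg f_z(0)$ to agree with that of $f_H$ we need $\operatorname{Im}(\sigma_2-\sigma_1)=0$. To first order these equations read $\rho_1G_1=\rho_2G_2$ and $\rho_1\operatorname{Im}L_1=\rho_2\operatorname{Im}L_2$, with $G_j=G(t_j,t_j-\theta_j)$ and $L_j=L(t_j,t_j-\theta_j)$. If $G_1,G_2>0$, small tents of only one kind cannot be balanced; with both kinds, dividing the equations leaves $\operatorname{Im}\chi(t_2,t_2-\theta_2)=\operatorname{Im}\chi(t_1,t_1-\theta_1)$.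

\section{Two solutions: proof of Theorem~\ref{thm:A}}\label{sec:A}

Throughout this section $x=\frac12$.

\subsection*{Verification of \eqref{eq:Delta}}

On $[t_1,t_2]$ we have $-3t\in[\frac\pi6,\frac{5\pi}6]$, so $e^{-3it}-\frac12$ and $2e^{-3it}+\frac12$ stay in the upper half plane. Multiplying by conjugates and discarding positive factors, we find that the quotients
\[
\frac{e^{-3it_1}-\frac12}{e^{-3it_2}-\frac12}\quad\text{and}\quad\frac{2e^{-3it_1}+\frac12}{2e^{-3it_2}+\frac12}
\]
are positive multiples of
\[
(-\sqrt3-1+i)(\sqrt3-1-i)=-1+2\sqrt3\,i\quad\text{and}\quad(-\sqrt3+\tfrac12+i)(\sqrt3+\tfrac12-i)=-\tfrac74+2\sqrt3\,i .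
\]
Their arguments are $\pi-\arctan(2\sqrt3)$ and $\pi-\arctan(8\sqrt3/7)$. Since $\tan60^\circ=\sqrt3<\frac{8\sqrt3}7<2\sqrt3<2+\sqrt3=\tan75^\circ$, both lie in $(105^\circ,120^\circ)$. These are the angles by which $e^{-3it}-\frac12$ and $2e^{-3it}+\frac12$ turn clockwise over $[t_1,t_2]$, while the factor $e^{it}$ in $D$ and $D'$ turns counterclockwise by $t_2-t_1=40^\circ$. So over $[t_1,t_2]$ both $D$ and $D'$ turn clockwise by an angle in $(65^\circ,80^\circ)$. For $D$ this gives \eqref{eq:Delta}. For $D'$, whose total turning over an interval of length $\frac{2\pi}3$ is $240^\circ$, it follows that over $[t_2-\frac{2\pi}3,t_1]$ it turns clockwise by an angle in $(160^\circ,175^\circ)$. In particular $D'$ turns by less than $\pi$ over each of the intervals $[t_j-\theta_j^*,t_j]$.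

\begin{lemma}\label{lem:ends}
Let $x=\frac12$. Then $G(t_j,t_j-\theta)>0$ for $0<\theta\le\theta_j^*$. The function
\[
\Phi(\theta_1,\theta_2)=\operatorname{Im}\chi(t_2,t_2-\theta_2)-\operatorname{Im}\chi(t_1,t_1-\theta_1),
\]
continuous on $(0,\theta_1^*]\times(0,\theta_2^*]$, tends to a positive limit as $\theta_1,\theta_2\to0$, and $\Phi(\theta_1^*,\theta_2^*)<0$.
\end{lemma}

\begin{proof}
By \eqref{eq:munu},
\[
G(t_j,t_j-\theta)=\frac{[D(t_j)-D(t_j-\theta),D'(t_j)]}{[D(t_j),D'(t_j)]}=\frac{\int_{t_j-\theta}^{t_j}[D'(s),D'(t_j)]\,ds}{[D(t_j),D'(t_j)]} .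
\]
As $D'$ turns clockwise by less than $\pi$ on $[t_j-\theta_j^*,t_j]$, the integrand is negative for $s<t_j$. The denominator is negative by \eqref{eq:brackets}. So $G>0$.

By \eqref{eq:chi0} and \eqref{eq:diff0} with $x=\frac12$ the limit of $\Phi$ at $(0,0)$ is $\frac{126\sqrt3}{949}>0$.

At $\theta_j=\theta_j^*$ put $s=t_j-\theta_j^*$, that is, $s=t_1$ for $j=2$ and $s=t_2-\frac{2\pi}3$ for $j=1$. In both cases $\operatorname{Im}e^{-3is}=\frac12=\operatorname{Im}e^{-3it_j}$. With $\mu,\nu$ from \eqref{eq:munu} (for $t=t_j$) we get $\operatorname{Im}L=\frac12-\frac12\mu+3\nu\operatorname{Re}e^{-3it_j}=\frac12G+3\nu\operatorname{Re}e^{-3it_j}$, hence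
\[
\operatorname{Im}\chi(t_2,t_2-\theta_2^*)=\tfrac12+\tfrac{3\sqrt3}2\cdot\tfrac\nu G,\qquad \operatorname{Im}\chi(t_1,t_1-\theta_1^*)=\tfrac12-\tfrac{3\sqrt3}2\cdot\tfrac\nu G,
\]
each with its own $\nu$ and $G$. Here $G>0$, and $\nu=[D(t_j),D(s)]/[D(t_j),D'(t_j)]<0$ by \eqref{eq:ccw} and \eqref{eq:brackets}. So the first number is less than $\frac12$ and the second is greater.
\end{proof}

\subsection*{Solving the two equations}

Choose $\delta>0$ small, with $2\delta<\theta_j^*$ for $j=1,2$, such that $\Phi(\delta,\delta)>0>\Phi(\theta_1^*-\delta,\theta_2^*-\delta)$. Let $\theta_j(\lambda)=(1-\lambda)\delta+\lambda(\theta_j^*-\delta)$, $0\le\lambda\le1$. On this path $\theta_j\in[\delta,\theta_j^*-\delta]$, and there is $c>0$ with $G_j=G_j(\lambda)=G(t_j,t_j-\theta_j(\lambda))\ge c$ for $j=1,2$ and all $\lambda$. Write $L_j$ likewise. By \eqref{eq:deriv} and compactness there is $\rho^\circ>0$ such that, for $0\le\rho\le\rho^\circ$ and all $\lambda$, $\partial_\rho g_2(\rho,\theta_2(\lambda))\ge c/2$ and, uniformly,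
\[
g_j(\rho,\theta_j(\lambda))=\rho(G_j+O(\rho)),\qquad \sigma_j(\rho,\theta_j(\lambda))=\rho(L_j+O(\rho)).
\]
Let $\rho_1=\varepsilon>0$. For small $\varepsilon$ we have $0<g_1(\varepsilon,\theta_1(\lambda))<c\rho^\circ/2\le g_2(\rho^\circ,\theta_2(\lambda))$ for all $\lambda$. So
\begin{equation}\label{eq:balance}
g_2(\rho_2,\theta_2(\lambda))=g_1(\varepsilon,\theta_1(\lambda))
\end{equation}
has a unique solution $\rho_2=\rho_2(\varepsilon,\lambda)\in(0,\rho^\circ)$. It is continuous in $\lambda$ by the implicit function theorem, and $\rho_2\le2g_1/c=O(\varepsilon)$. Hence $\rho_2/\varepsilon\to G_1/G_2$ as $\varepsilon\to0$, and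
\[
\varepsilon^{-1}\operatorname{Im}(\sigma_2-\sigma_1)\longrightarrow\frac{G_1}{G_2}\operatorname{Im}L_2-\operatorname{Im}L_1=G_1\,\Phi(\theta_1(\lambda),\theta_2(\lambda)),
\]
both uniformly in $\lambda$. For all sufficiently small $\varepsilon$ the left side is positive at $\lambda=0$, negative at $\lambda=1$, and continuous in $\lambda$, so it vanishes for some $\lambda$. Fix $\varepsilon$ so small that this holds and that, for all $\lambda$, the apexes satisfy $|P_i-V_i|<\eta_0$ with $\eta_0$ from Lemma~\ref{lem:tents} (so that $T$ is simple), \eqref{eq:order} holds and $|\sigma_2-\sigma_1|<\sqrt3$. Fix a $\lambda$ with $\operatorname{Im}(\sigma_2-\sigma_1)=0$. Then the mass of $T$ is $0$ by \eqref{eq:balance}, and by \eqref{eq:ST} its moment $S_T=-\sqrt3+\sigma_2-\sigma_1$ is real and negative.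

\subsection*{Conclusion}

Let $\Omega$ be the interior of $T$; by Section~\ref{sec:tents} it properly contains $\operatorname{int}H\ni0$. By Lemmas~\ref{lem:sym} and~\ref{lem:univ} there are univalent harmonic maps $f_H$ and $f_T$ with dilatation $a_{1/2}$, with $f_H(0)=f_T(0)=0$, $f_H(U)=\operatorname{int}H$ and $f_T(U)=\Omega$. Their derivatives $\frac3{2\pi i}S_H$ and $\frac3{2\pi i}S_T$ at $0$ are positive multiples of $i$, as $S_H,S_T<0$. Put $F_H(z)=f_H(-iz)$ and $F_T(z)=f_T(-iz)$. Then $F_z(0)=-if_z(0)>0$ in both cases. Since $(-iz)^3=iz^3$, both maps have dilatation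
\[
a_{1/2}(-iz)=\frac{-iz(2iz^3-1)}{2-iz^3}=\frac{z(2z^3+i)}{2-iz^3}=a(z).
\]
$F_H$ and $F_T$ are again Poisson integrals of step functions, with polygons $\partial H$ and $T$. The interiors of these polygons are contained in $\Omega$, and the vertices of both lie on $T=\partial\Omega$. By Corollary~\ref{cor:vertices} both maps have properties (i)--(iv) for $(\Omega,a,0)$. They are distinct, since $F_H(U)=\operatorname{int}H\neq\Omega=F_T(U)$. This proves Theorem~\ref{thm:A}. \qed

\section{A continuum of solutions: proof of Theorem~\ref{thm:B}}\label{sec:B}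

Starting from a dodecagon $T_*$ of Section~\ref{sec:tents} we now move its apexes and keep the vertices of $H$ fixed. The domain $\Omega$ will be the union of the interiors of all polygons obtained, and by Corollary~\ref{cor:vertices} we must keep every apex on $\partial\Omega$: no apex may lie inside another polygon of the family. Let $u_{\mathrm{in}},u_{\mathrm{out}}$ be the directions in which $T_*$ enters and leaves the apex $P$ of a tent. The tent lies in the cone $P+\{-\alpha u_{\mathrm{in}}+\beta u_{\mathrm{out}}:\alpha,\beta\ge0\}$. If $P$ moves a little in a direction $v=\alpha u_{\mathrm{in}}+\beta u_{\mathrm{out}}$ with $\alpha,\beta>0$, then the new apex is outside the old tent and the old apex is outside the new tent (Figure~\ref{fig:move}). We have to find such motions that preserve the mass and the argument of the moment. There are two real conditions and four allowed generating directions, $u_{\mathrm{in}}$ and $u_{\mathrm{out}}$ at $p_0$ and at $p_1$. So we want $0$ to be a \emph{positive} combination of the four resulting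 variations in $\mathbb R^2$. For small $x$ everything can be computed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\fill[gray!20] (6,0)--(5,1)--(4.340,0.868)--(3.8,1.15)--(0,0)--cycle;
\draw (0,0)--(6,0);
\draw[thick] (6,0)--(5,1)--(0,0);
\draw[thick,dashed] (6,0)--(3.8,1.15)--(0,0);
\draw[->] (5,1)--(4.5,1.5);
\draw[->] (5,1)--(3.9,0.78);
\node[below] at (6,0) {$V_i$};
\node[below] at (0,0) {$V_{i+1}$};
\node[right] at (5,1.05) {$P_i(0)$};
\node[above left] at (3.8,1.15) {$P_i(s)$};
\node[above] at (4.5,1.5) {$u_{\mathrm{in}}$};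
\node[below] at (3.9,0.72) {$u_{\mathrm{out}}$};
\end{tikzpicture}
\caption{Two tents over the edge $E_i$ of $H$, which lies below. The apex moves from $P_i(0)$ to $P_i(s)$ in a direction that is a positive combination of $u_{\mathrm{in}}$ and $u_{\mathrm{out}}$. Neither tent contains the apex of the other, so both apexes are on the boundary of the union of the tents (shaded).}
\label{fig:move}
\end{figure}

\subsection*{Choice of $x$ and $\theta$}

As $x\to0$ we have $\Delta\to2(t_2-t_1)=\frac{4\pi}9$, so \eqref{eq:Delta} holds for small $x$. By Section~\ref{sec:first}, $G(t,t+\eta)$ and $L(t,t+\eta)$ are real-analytic in $(x,t,\eta)$ and vanish to second order at $\eta=0$. So $G(t,t+\eta)=\eta^2\widehat G(x,t,\eta)$ and $L(t,t+\eta)=\eta^2\widehat L(x,t,\eta)$ with analytic $\widehat G,\widehat L$, and $\widehat G(0,t,0)=2$. All these functions have period $\frac{2\pi}3$ in $t$, so the following holds uniformly in $t$. We have $G(t,t+\eta)>0$ for small $x$ and small $\eta\ne0$, and $\chi(t,t+\eta)$ is real-analytic near $x=\eta=0$.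

For $x=0$ and $\eta=-\theta$ we have $D=e^{-2it}$, $\mu=\cos2\theta$, $\nu=-\frac12\sin2\theta$. Therefore
\[
\chi(t,t-\theta)=e^{-3it}\,\frac{e^{3i\theta}-\cos2\theta-\frac{3i}2\sin2\theta}{2\sin^2\theta}
=e^{-3it}\,\frac{-\frac52\theta^2-\frac{5i}2\theta^3+O(\theta^4)}{2\theta^2+O(\theta^4)}=-\tfrac54e^{-3it}(1+i\theta)+O(\theta^2).
\]
Allowing small $x$ again, we obtain
\[
\chi(t,t+\eta)=\chi_0(t)+\tfrac{5i}4\eta e^{-3it}+O(\eta^2+|x\eta|).
\]
Moreover $\chi_0(t)=-\frac54e^{-3it}$ at $x=0$, so $\chi_0(t_j-\theta)=\chi_0(t_j)-\frac{15i}4\theta e^{-3it_j}+O(\theta^2+|x|\theta)$ for small $\theta>0$. Using the expansion at $t=t_j$ with $\eta=-\theta$, and at $t=t_j-\theta$ with $\eta=\theta$, we get, up to $O(\theta^2+|x|\theta)$,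
\[
\chi(t_j,t_j-\theta)=\chi_0(t_j)-\tfrac{5i}4\theta e^{-3it_j},\qquad
\chi(t_j-\theta,t_j)=\chi_0(t_j)-\tfrac{5i}2\theta e^{-3it_j}.
\]
Now let $x>0$, $\theta=\frac{3x}{20}$ and
\[
A=\operatorname{Im}[\chi(t_2,t_2-\theta)-\chi(t_1,t_1-\theta)],\qquad B=\operatorname{Im}[\chi(t_2-\theta,t_2)-\chi(t_1-\theta,t_1)].
\]
By \eqref{eq:diff0}, $\operatorname{Im}(\chi_0(t_2)-\chi_0(t_1))=\frac{9\sqrt3}{32}x+O(x^2)$. Since $e^{-3it_2}-e^{-3it_1}=\sqrt3$, it follows that as $x\to0^+$
\[
\frac A{\sqrt3\,x}\to\frac9{32}-\frac6{32}>0,\qquad\frac B{\sqrt3\,x}\to\frac9{32}-\frac{12}{32}<0 .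
\]
\emph{Fix} $x\in(0,1)$ so small that $A>0>B$, \eqref{eq:Delta} holds, $\theta<\min(\theta_1^*,\theta_2^*)$, and
\[
G_j^a=G(t_j,t_j-\theta)>0,\qquad G_j^b=G(t_j-\theta,t_j)>0\qquad(j=1,2).
\]
Let $m_j^a=\operatorname{Im}\chi(t_j,t_j-\theta)$ and $m_j^b=\operatorname{Im}\chi(t_j-\theta,t_j)$. Then $m_2^a-m_1^a=A$ and $m_2^b-m_1^b=B$.

\subsection*{The base polygon and its variations}

Let $\theta_1=\theta_2=\theta$, $\rho_1=\varepsilon$, and let $\rho_2=\rho_2(\varepsilon)>0$ be the small solution of $g_2=g_1$. It exists for small $\varepsilon$ by \eqref{eq:deriv}, and $\rho_2\sim\varepsilon G_1^a/G_2^a$. This gives a polygon $T_*$ of mass $0$ with apexes $\mathbf p_*=(p_0,p_1)$ and moment $S_*\to-\sqrt3$ as $\varepsilon\to0$.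

For $\mathbf p=(p_0,p_1)\in\mathbb C^2$ near $\mathbf p_*$, with $q_0,q_1$ fixed, the four edges of the chain $q_0\to p_0\to q_1\to p_1\to\omega q_0$ are again uniquely of the form $rD(\tau)$, with $(r,\tau)$ near the values for $T_*$ and analytic in $\mathbf p$, because the coefficients \eqref{eq:chain} of $T_*$ are nonzero. Let $M(\mathbf p)$ be the mass, $S(\mathbf p)$ the moment and $\Theta=\arg S$ a continuous branch near $\mathbf p_*$. Then $M(\mathbf p_*)=0$.

When an apex moves, its two adjacent edges exchange a vector, and the transfer rule \eqref{eq:GL} applies. At $p_1$ the adjacent edges of $T_*$ have parameters $t_2-\theta$ and $\tau_2$, with $u_{\mathrm{in}}=D(t_2-\theta)$ and $u_{\mathrm{out}}=-D(\tau_2)$ up to positive factors. If $p_1$ moves by $\xi D(t_2-\theta)$, this vector is transferred from the edge with parameter $\tau_2$ to the edge with parameter $t_2-\theta$. If $p_1$ moves by $-\xi D(\tau_2)$, the vector $\xi D(\tau_2)$ is transferred in the opposite direction. At $p_0$ the adjacent edges have parameters $t_1-\theta$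 and $\tau_1$, with $u_{\mathrm{in}}=-D(t_1-\theta)$ and $u_{\mathrm{out}}=D(\tau_1)$ up to positive factors. A move by $-\xi D(t_1-\theta)$ transfers $-\xi D(t_1-\theta)$ from the edge with parameter $\tau_1$ to the edge with parameter $t_1-\theta$, and a move by $\xi D(\tau_1)$ transfers $-\xi D(\tau_1)$ from the edge with parameter $t_1-\theta$ to that with parameter $\tau_1$. So the first variations $\delta M,\delta S$ at $\mathbf p_*$, that is, the derivatives with respect to $\xi$ at $\xi=0$, are as follows.
\[
\begin{array}{l|l|l}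
\text{direction of the move}&\delta M&\delta S\\ \hline
p_1\text{ by }D(t_2-\theta)\ (\text{along }u_{\mathrm{in}})&\phantom{-}G(\tau_2,t_2-\theta)&\phantom{-}L(\tau_2,t_2-\theta)\\
p_1\text{ by }-D(\tau_2)\ (\text{along }u_{\mathrm{out}})&\phantom{-}G(t_2-\theta,\tau_2)&\phantom{-}L(t_2-\theta,\tau_2)\\
p_0\text{ by }-D(t_1-\theta)\ (\text{along }u_{\mathrm{in}})&-G(\tau_1,t_1-\theta)&-L(\tau_1,t_1-\theta)\\
p_0\text{ by }D(\tau_1)\ (\text{along }u_{\mathrm{out}})&-G(t_1-\theta,\tau_1)&-L(t_1-\theta,\tau_1)
\end{array}
\]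

As $\varepsilon\to0$ we have $\tau_j\to t_j$ and $S_*\to-\sqrt3$. Since $\delta\Theta=\operatorname{Im}(\delta S/S_*)$, the four vectors $(\delta M,\delta\Theta)$ converge to
\[
G_2^a\Bigl(1,-\frac{m_2^a}{\sqrt3}\Bigr),\quad G_2^b\Bigl(1,-\frac{m_2^b}{\sqrt3}\Bigr),\quad -G_1^a\Bigl(1,-\frac{m_1^a}{\sqrt3}\Bigr),\quad -G_1^b\Bigl(1,-\frac{m_1^b}{\sqrt3}\Bigr).
\]
As $A>0>B$, there is $\lambda\in(0,1)$ with $\lambda A+(1-\lambda)B=0$. With the positive weights $\lambda/G_2^a$, $(1-\lambda)/G_2^b$, $\lambda/G_1^a$, $(1-\lambda)/G_1^b$ the sum of these vectors is $\bigl(0,-(\lambda A+(1-\lambda)B)/\sqrt3\bigr)=0$. The vectors span $\mathbb R^2$ because $A\ne0$. The convex hull of vectors that span and have a vanishing combination with positive weights contains $0$ in its interior. This is an open condition, so it also holds for the four vectors $(\delta M,\delta\Theta)$ belonging to the table when $\varepsilon$ is small.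

\emph{Fix} such an $\varepsilon$, small enough also that \eqref{eq:order} holds for $T_*$ and that $|p_0-q_0|,|p_1-q_1|<\eta_0$ for $\mathbf p_*$, with $\eta_0$ from Lemma~\ref{lem:tents}. Let $y_1,\dots,y_4$ be the four vectors $(\delta M,\delta\Theta)$. They span $\mathbb R^2$. For small $c_0>0$ the vector $-c_0\sum y_i$ lies in their convex hull, so it equals $\sum c_iy_i$ with $c_i\ge0$, and $\sum(c_i+c_0)y_i=0$ has strictly positive weights. Hence $d(M,\Theta)$ has rank $2$ at $\mathbf p_*$, and its kernel contains a pair $(v_0,v_1)$ in which each $v_j$ is a combination of $u_{\mathrm{in}}$ and $u_{\mathrm{out}}$ at $p_j$ with positive coefficients.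

\subsection*{The family}

By the implicit function theorem there is a $C^1$ curve $\mathbf p(s)=(p_0(s),p_1(s))$, $0\le s\le s_1$, with $\mathbf p(0)=\mathbf p_*$, $\mathbf p'(0)=(v_0,v_1)$ and
\[
M(\mathbf p(s))=0,\qquad\Theta(\mathbf p(s))=\Theta(\mathbf p_*).
\]
Let $P_{2k}(s)=\omega^kp_0(s)$, $P_{2k+1}(s)=\omega^kp_1(s)$, let $\Delta_i(s)$ be the tent over $E_i$ with apex $P_i(s)$, let $v^{(i)}=P_i'(0)$, and let $T(s)=V_0P_0(s)V_1P_1(s)\cdots V_5P_5(s)$. The inequalities $l_i(P_i)>0$ and $|P_i-V_i|<\eta_0$, the order \eqref{eq:order} of the four parameters of the chain, and the non-vanishing of the coefficients and of $S$ persist near $\mathbf p_*$. So for small $s_1$ every $T(s)$ is a simple polygon as in Section~\ref{sec:tents}, and Lemmas~\ref{lem:sym} and~\ref{lem:univ} give univalent maps $f_s$ with dilatation $a_x$ onto the interior of $T(s)$, with $f_s(0)=0$ and $(f_s)_z(0)=\frac3{2\pi i}S(\mathbf p(s))\ne0$, whose argument does not depend on $s$.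

\emph{Separation.} For small $s_1$ we have
\begin{equation}\label{eq:sep}
P_i(s)\notin\Delta_i(s')\qquad(s\neq s').
\end{equation}
Indeed, $\Delta_i(s')\subset P_i(s')+K_{s'}$, where $K_{s'}$ is the closed cone spanned by $-u_{\mathrm{in}}$ and $u_{\mathrm{out}}$ at $P_i(s')$. At $s'=0$ the vectors $u_{\mathrm{in}},u_{\mathrm{out}}$ are linearly independent and $v^{(i)}=\alpha u_{\mathrm{in}}+\beta u_{\mathrm{out}}$ with $\alpha,\beta>0$. In the basis $u_{\mathrm{in}},u_{\mathrm{out}}$ the elements of $K_0$ have first coordinate $\le0$ and second coordinate $\ge0$, so neither $v^{(i)}$ nor $-v^{(i)}$ lies in $K_0$. By continuity, vectors with direction close to $\pm v^{(i)}$ do not lie in $K_{s'}$ for small $s'$. Since $P_i(s)-P_i(s')=(s-s')(v^{(i)}+o(1))$ uniformly as $s_1\to0$, \eqref{eq:sep} follows.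

\subsection*{The domain}

Let $o_i$ be the midpoint of $E_i$ and $d_i=P_i(0)-o_i$. For small $s_1$ we can write $P_i(s)=e_i(s)+\psi_i(s)d_i$ with $e_i(s)\in\operatorname{relint}E_i$, $\psi_i(s)>0$, continuous in $s$; at $s=0$ we have $e_i=o_i$, $\psi_i=1$. As explained after Lemma~\ref{lem:glue}, $\Delta_i(s)$ is the cap of a function $\varphi_{i,s}$ on $E_i$, piecewise affine with peak value $\psi_i(s)$ at $e_i(s)$, zero at the ends, and jointly continuous in $(s,e)$. Put
\[
\varphi_i=\max_{0\le s\le s_1}\varphi_{i,s},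
\]
a continuous function, zero at the ends of $E_i$ and positive elsewhere. Its cap is $Q_i=\bigcup_s\Delta_i(s)$, since the maximum is attained. By Lemma~\ref{lem:tents}(b), applied to tents with different values of $s$, the caps satisfy $Q_i\cap Q_k=E_i\cap E_k$ for $i\ne k$. So Lemma~\ref{lem:glue} applies. Let $\Omega$ be the Jordan domain obtained from the caps $Q_i$. It contains $\operatorname{int}H\ni0$. By Lemma~\ref{lem:glue}, applied both to the functions $\varphi_{i,s}$ and to $\varphi_i$, it is the union of the interiors of all $T(s)$.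

All vertices of all $T(s)$ lie on $\partial\Omega$. For $V_i$ this holds because $\varphi_i$ vanishes at the ends of $E_i$, so that $V_i\in A_i$. For $P_i(s)$, \eqref{eq:sep} says that $\varphi_{i,s'}(e_i(s))<\psi_i(s)$ for every $s'\ne s$. Hence $\varphi_i(e_i(s))=\psi_i(s)$, that is, $P_i(s)$ lies on the arc $A_i\subset\partial\Omega$.

\subsection*{Conclusion}

Let $\theta_0$ be the common argument of the numbers $(f_s)_z(0)$, and put $F_s(z)=f_s(e^{-i\theta_0}z)$. The maps $F_s$ are Poisson integrals of step functions with polygons $T(s)$. They have the common dilatation $a(z)=a_x(e^{-i\theta_0}z)$, a Blaschke product of degree $4$, and $F_s(0)=0$, $(F_s)_z(0)>0$. By Corollary~\ref{cor:vertices} each $F_s$, $0\le s\le s_1$, is a univalent solution of \eqref{eq:pde} with properties (i)--(iv) for $(\Omega,a,0)$. They are pairwise distinct: for $s\ne s'$ the point $P_0(s)$ lies in the closure of $F_s(U)$, but not in the closure $H\cup\bigcup_k\Delta_k(s')$ of $F_{s'}(U)$. It is not in $\Delta_0(s')$ by \eqref{eq:sep}, not in $H$ because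 $l_0(P_0(s))>0$, and not in $\Delta_k(s')$ for $k\neq0$ by Lemma~\ref{lem:tents}(b). This proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{1}
\bibitem{P} \texttt{http://dlibra.umcs.lublin.pl//Content/30537/PDF/czas4050\_48\_1994\_3.pdf} (source of Open problem 2.5).
\end{thebibliography}
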